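\title{The cohomology of Drinfeld modular varieties of large level concentrates in the middle degree}

\begin{abstract}
Let $M_{\mathfrak n}$ be the geometric generic fiber of the moduli scheme of Drinfeld $\mathbb F_q[T]$-modules of rank $r=d+1$ with full level-$\mathfrak n$ structure, and let $h^i(\mathfrak n)$ be the dimension of its $i$-th $\ell$-adic cohomology group with compact supports. We prove that $h^i(\mathfrak n)/h^d(\mathfrak n)=O(|\mathfrak n|^{-d})$ for every $i\neq d$, so that these ratios tend to $0$ as $\deg\mathfrak n\to\infty$, as was conjectured, and that $h^d(\mathfrak n)\sim r\,|\mathrm{GL}_r(A/\mathfrak n)|/\prod_{i=1}^r(q^i-1)$. The proof pushes the constant sheaf forward to the quotient of the Bruhat--Tits building by the principal congruence subgroup. The cohomology with compact supports is carried by an explicit bounded part of this quotient and, in degrees above $d$, by the outermost shell of that part, which has few cells.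
\end{abstract}

\section{Introduction}\label{sec:intro}

\subsection*{The question}
Let $q$ be a power of a prime $p$, let $A=\mathbb F_q[T]$ and $F=\mathbb F_q(T)$, and fix a separable closure $\overline F$ of $F$, a prime $\ell\ne p$ and an algebraic closure $\overline{\mathbb Q}_\ell$ of $\mathbb Q_\ell$. Fix an integer $d\ge1$ and put $r=d+1$.

Over a separably closed field $K'\supset F$, a \emph{Drinfeld $A$-module of rank $r$} is an $A$-module structure $\varphi$ on the additive group in which $\mathbb F_q$ acts by scalars and $T$ acts by a polynomial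
\[
\varphi_T(\xi)=T\xi+a_1\xi^q+\dots+a_r\xi^{q^r},\qquad a_r\neq0 .
\]
Isomorphisms are the substitutions $\xi\mapsto c\xi$. For a nonzero proper ideal $\mathfrak n$ of $A$ the $\mathfrak n$-torsion $\varphi[\mathfrak n]$ is a free $A/\mathfrak n$-module of rank $r$, and a \emph{full level-$\mathfrak n$ structure} is a choice of basis. Drinfeld's moduli scheme $M^r_{\mathfrak n}$ of rank-$r$ modules with full level-$\mathfrak n$ structure \cite{Dr} is smooth and affine of relative dimension $d$ over $\operatorname{Spec}A[\mathfrak n^{-1}]$. Let $M^r_{\mathfrak n,\eta}$ be its generic fiber and put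
\[
M_{\mathfrak n}=M^r_{\mathfrak n,\eta}\otimes_F\overline F,\qquad h^i(\mathfrak n)=\dim H^i_c(M_{\mathfrak n},\overline{\mathbb Q}_\ell).
\]
We write $N=\deg\mathfrak n\ge1$ for the degree of the monic generator of $\mathfrak n$, and $|\mathfrak n|=q^N$. The following conjecture is posed in \cite{RP}.

\begin{quote}
\textbf{Conjecture.} \emph{With $q$ and $d$ fixed, $h^i(\mathfrak n)/h^d(\mathfrak n)\to0$ as $\deg\mathfrak n\to\infty$, for every $i\ne d$.}
\end{quote}

Since $M_{\mathfrak n}$ is smooth and affine of dimension $d$, we have $h^i(\mathfrak n)=0$ unless $d\le i\le 2d$, and $h^{2d}(\mathfrak n)$ is the number of connected components, which is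
\[
c(\mathfrak n)=|(A/\mathfrak n)^*|/(q-1)
\]
(Corollary~\ref{cor:comp}). For $d=1$ the conjecture therefore says that the first Betti number of a component tends to infinity. For $d\ge2$ the degrees $d<i<2d$ have to be controlled, and they do not vanish in general.

\begin{example}\label{ex:levelT}
Let $\mathfrak n=(T)$. A level structure is an injective $\mathbb F_q$-linear map $v\colon\mathbb F_q^r\to K'$ with image $\ker\varphi_T$, and $v$ determines $\varphi$ through $\varphi_T(\xi)=T\xi\prod_{y}(1-\xi/y)$, where $y$ runs over the nonzero elements of the image. The same holds in families, with $v$ taking values in a line bundle. So $M_{(T)}$ is the complement in $\mathbb P^d$ of the $\mathbb F_q$-rational hyperplanes. By Lemma~\ref{lem:arr} below (whose proof applies verbatim to the coefficients $\mathbb Z/\ell^m$) and Poincar\'e duality, $h^{2d-k}((T))$ is the coefficient of $z^k$ in $\prod_{j=1}^d(1+q^jz)$. Every degree from $d$ to $2d$ occurs; for $d=2$ one finds $h^2=q^3$, $h^3=q^2+q$, $h^4=1$.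
\end{example}

What should happen for large level? A Drinfeld module carries $|\mathrm{GL}_r(A/\mathfrak n)|$ level structures and has at most $q^r-1$ automorphisms, so one expects the total cohomology to have size comparable to $|\mathrm{GL}_r(A/\mathfrak n)|$. For $i>d$ the group $H^i(M_{\mathfrak n})$ vanishes, so every class in $H^i_c(M_{\mathfrak n})$ dies when its support is forgotten: it comes from infinity, and one expects the part at infinity to grow more slowly than the interior. This suggests that the conjecture is true and that $h^d$ is asymptotic to $(-1)^d$ times the Euler characteristic. The Euler characteristic, however, cannot be obtained from Example~\ref{ex:levelT} by multiplying with the degree of a covering. In characteristic $p$ it is not multiplicative in \'etale coverings of degree divisible by $p$, as the self-covering $u\mapsto u^q-u$ of the affine line shows. Coverings of exactly this kind will appear at the cusps.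

\subsection*{Results}
Throughout, the constants $C,c,N_0,C_0,\dots$ and all implied constants depend only on $q$ and $d$.

\begin{theorem}\label{thm:main}
There is a constant $C$ such that
\[
h^i(\mathfrak n)\le C\,|\mathfrak n|^{-d}\,|\mathrm{GL}_r(A/\mathfrak n)|\qquad\text{for all } i\ne d\text{ and all }\mathfrak n,
\]
and there are constants $c>0$ and $N_0$ such that $h^d(\mathfrak n)\ge c\,|\mathrm{GL}_r(A/\mathfrak n)|$ whenever $N\ge N_0$. Hence $h^i(\mathfrak n)/h^d(\mathfrak n)\le (C/c)\,|\mathfrak n|^{-d}$ for $i\neq d$ and $N\ge N_0$, and the conjecture holds.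
\end{theorem}

\begin{theorem}\label{thm:asymp}
We have
\[
h^d(\mathfrak n)=\frac{r\,|\mathrm{GL}_r(A/\mathfrak n)|}{\prod_{i=1}^r(q^i-1)}\Bigl(1+O\bigl(N^d|\mathfrak n|^{-d}\bigr)\Bigr).
\]
This formula and Theorem~\ref{thm:main} also hold for $\dim H^i_c(M_{\mathfrak n},\mathbb F_\ell)$ in place of $h^i(\mathfrak n)$, and they hold for each connected component of $M_{\mathfrak n}$ after $|\mathrm{GL}_r(A/\mathfrak n)|$ is divided by the number $c(\mathfrak n)$ of components.
\end{theorem}

\subsection*{Plan}
Section~\ref{sec:unif} replaces a component of $M_{\mathfrak n}$ by the analytic quotient $\mathcal M=\Gamma\backslash\Omega$ of Drinfeld's space and $\overline{\mathbb Q}_\ell$ by $\mathbb F_\ell$. Section~\ref{sec:rank2} runs through the whole argument by hand for $r=2$. Sections~\ref{sec:norms}--\ref{sec:F} construct the proper map from $\mathcal M$ to the quotient $Y$ of the building and describe the direct image $\mathcal F$ of the constant sheaf cell by cell. The heart of the paper is Section~\ref{sec:cusps}, which shows that the unbounded part of $Y$ does not contribute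 to $H^*_c(Y,\mathcal F)$. What remains is counting cells: Section~\ref{sec:upper} bounds the degrees above $d$, Section~\ref{sec:euler} computes the Euler characteristic and proves Theorem~\ref{thm:main}, and Section~\ref{sec:siegel} evaluates the constant in Theorem~\ref{thm:asymp}.

\section{From the moduli scheme to an analytic quotient}\label{sec:unif}

\subsection{Coefficients}
Put $\Lambda=\mathbb F_\ell$. We work with $\Lambda$ because the \'etale cohomology of analytic spaces is a theory of torsion sheaves. Nothing is lost. For a variety $M'$ over a separably closed field of characteristic $p$, the complex $R\Gamma_c(M',\mathbb Z_\ell)$ is perfect and $R\Gamma_c(M',\mathbb Z_\ell)\otimes^L\mathbb F_\ell=R\Gamma_c(M',\mathbb F_\ell)$. A perfect complex of $\mathbb Z_\ell$-modules is a direct sum of shifts of $\mathbb Z_\ell$ and of complexes $\mathbb Z_\ell\xrightarrow{\ell^m}\mathbb Z_\ell$ with $m\geq1$. A summand of the first kind contributes $1$ in the same degree for both coefficient fields. A summand of the second kind contributes nothing over $\overline{\mathbb Q}_\ell$,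 and $1$ in each of two adjacent degrees over $\Lambda$. Hence
\begin{equation}\label{eq:coeff}
\dim H^i_c(M',\overline{\mathbb Q}_\ell)\le\dim H^i_c(M',\Lambda),\qquad \chi_c(M',\overline{\mathbb Q}_\ell)=\chi_c(M',\Lambda).
\end{equation}
These groups do not change under an extension of separably closed base fields.

\subsection{The field $K$}
Let $F_\infty=\mathbb F_q((1/T))$ with $|T|=q$, let $\mathcal O_\infty=\mathbb F_q[[1/T]]$, and let $\mathbb C_\infty$ be the completed algebraic closure of $F_\infty$. We shall need formal models for the fibers of a map to a real simplicial complex over \emph{all} its points, and for this every positive real number should be an absolute value. Let therefore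
\[
K=\overline{\mathbb F}_q((t^{\mathbb R})),\qquad |t^a|=q^{-a},
\]
be the field of Hahn series $\sum_a x_at^a$ with $x_a\in\overline{\mathbb F}_q$ and well-ordered support in $\mathbb R$. It is complete and algebraically closed, $|K^*|=\mathbb R_{>0}$, and the residue field of its valuation ring $K^\circ$ is $\overline{\mathbb F}_q$. Through $T=t^{-1}$ it contains $F_\infty$, hence $\mathbb C_\infty$ and a copy of $\overline F$. Analytic spaces are Berkovich spaces, over $K$ unless stated otherwise, with the \'etale cohomology of \cite{B1}; the groups $H^i_c$ are the derived functors of sections with compact support.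

Fix an isomorphism $\mu_\ell\cong\Lambda$. For an invertible function $g$ on a scheme or analytic space, the \emph{Kummer class} $\kappa(g)\in H^1(\,\cdot\,,\Lambda)$ is the class of the $\mu_\ell$-torsor $\xi^\ell=g$. It satisfies $\kappa(gg')=\kappa(g)+\kappa(g')$, and $\kappa(g)=0$ if $g$ is an $\ell$-th power, in particular if $g\in K^*$.

\subsection{Drinfeld's space and the group $\Gamma$}
Let $W=F_\infty^r\supset A^r$. A geometric point of $\mathbb P^{d,\mathrm{an}}$ is a nonzero $F_\infty$-linear map $\omega\colon W\to K'$ up to scaling, where $K'$ is a complete algebraically closed extension of $K$. \emph{Drinfeld's space} $\Omega\subset\mathbb P^{d,\mathrm{an}}$ is the locus where $\omega$ is injective, that is, the complement of all $F_\infty$-rational hyperplanes. The group $\mathrm{GL}_r(F_\infty)$ acts by $(\gamma\omega)(w)=\omega(\gamma^{-1}w)$. Put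
\[
\Gamma=\ker\bigl(\mathrm{GL}_r(A)\to\mathrm{GL}_r(A/\mathfrak n)\bigr),\qquad \overline G=\mathrm{GL}_r(A)/\Gamma .
\]
Since $\mathrm{SL}_r(A)\to\mathrm{SL}_r(A/\mathfrak n)$ is onto and $A^*=\mathbb F_q^*$, the group $\overline G$ consists of the $g\in\mathrm{GL}_r(A/\mathfrak n)$ with $\det g\in\mathbb F_q^*$. Thus
\begin{equation}\label{eq:Gbar}
|\overline G|=(q-1)\,|\mathrm{SL}_r(A/\mathfrak n)|=|\mathrm{GL}_r(A/\mathfrak n)|/c(\mathfrak n).
\end{equation}

A \emph{norm} on $W$ is a function $\alpha\colon W\to\mathbb R_{\ge0}$ vanishing only at $0$, with $\alpha(xw)=|x|\alpha(w)$ and $\alpha(w+w')\le\max(\alpha(w),\alpha(w'))$. Any two norms on $W$ are equivalent, so for every norm and every bound only finitely many elements of $A^r$ have norm below the bound.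

The group $\Gamma$ has torsion, but only $p$-torsion. This fact, together with $\ell\ne p$, is what makes all quotients by stabilizers harmless below.

\begin{lemma}\label{lem:pgroup}
Every finite subgroup of $\Gamma$ is a $p$-group, and $\Gamma$ acts freely on the geometric points of $\Omega$.
\end{lemma}

\begin{proof}
Let $\gamma\in\Gamma$ have finite order prime to $p$. Then $\gamma$ is semisimple, and the coefficients of its characteristic polynomial lie in $A$ and are algebraic over $\mathbb F_q$, so they lie in $\mathbb F_q$. Modulo a prime dividing $\mathfrak n$ (here $\mathfrak n\neq A$ is used) the polynomial is $(\xi-1)^r$, hence it equals $(\xi-1)^r$, and $\gamma=1$. So an element of finite order has order a power of $p$, which gives the first claim.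

Suppose $\omega\circ\gamma^{-1}=c\,\omega$ with $\omega$ injective and $\gamma\in\Gamma$. Then $c\,\omega(A^r)=\omega(A^r)$. As $w\mapsto|\omega(w)|$ is a norm, the nonzero elements of minimal absolute value in $\omega(A^r)$ form a finite set. Multiplication by $c$ permutes it, so $c^m=1$ for some $m\ge1$. Then $\gamma^m=1$ by injectivity of $\omega$, so $\gamma^{p^a}=1$ for some $a$, so $c^{p^a}=1$. In characteristic $p$ this forces $c=1$, and $\gamma=1$.
\end{proof}

\subsection{Uniformization}
By Drinfeld's theorem \cite{Dr}, rank-$r$ Drinfeld modules over $\mathbb C_\infty$ correspond to discrete rank-$r$ $A$-lattices in $\mathbb C_\infty$; these are free because $A$ is a principal ideal domain, and $(M^r_{\mathfrak n}\otimes\mathbb C_\infty)^{\mathrm{an}}$ is the quotient of $\Omega_{\mathbb C_\infty}\times\mathrm{GL}_r(A/\mathfrak n)$ by $\mathrm{GL}_r(A)$. (Rigid and Berkovich spaces are compared in \cite[\S1.6]{B1}.) The cosets $\overline G\backslash\mathrm{GL}_r(A/\mathfrak n)$ number $c(\mathfrak n)$, so this is a disjoint union of $c(\mathfrak n)$ copies of $\Gamma\backslash\Omega_{\mathbb C_\infty}$.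 The action of $\Gamma$ is discontinuous: every point has an open neighborhood that is stable under a finite subgroup and is moved off itself by all other elements (the preimage of an open star in the building; see Lemmas~\ref{lem:Y} and~\ref{lem:proper}). It is free on geometric points by Lemma~\ref{lem:pgroup}. So the quotient map is an \emph{\'etale Galois covering with group $\Gamma$}: it is \'etale, surjective and $\Gamma$-invariant, and the fiber product of the source with itself over the target is the disjoint union of the graphs of the elements of $\Gamma$. These properties are stable under base change. Therefore, with $M=M^r_{\mathfrak n}\otimes K$, the space $M^{\mathrm{an}}$ is a disjoint union of $c(\mathfrak n)$ copies of one analytic space $\mathcal M$, which comes with an \'etale Galois covering $\pi\colon\Omega\to\mathcal M$ with group $\Gamma$. We use two consequences.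
\begin{itemize}
\item[(G1)] Topologically $\mathcal M=\Gamma\backslash\Omega$. Indeed $\pi$ is open, being \'etale, and two points with the same image come from a point of $\Omega\times_{\mathcal M}\Omega$, hence lie in one orbit.
\item[(G2)] Let $\mathcal U\subset\Omega$ be open and stable under a finite subgroup $\Delta\subset\Gamma$, with $\gamma\mathcal U\cap\mathcal U=\emptyset$ for $\gamma\notin\Delta$. Then pullback gives $H^k(\pi(\mathcal U),\Lambda)=H^k(\mathcal U,\Lambda)^\Delta$. Indeed $\mathcal U\times_{\pi(\mathcal U)}\mathcal U=\Delta\times\mathcal U$, so $\mathcal U\to\pi(\mathcal U)$ is a $\Delta$-torsor, and the Hochschild--Serre spectral sequence degenerates because $|\Delta|$ is a power of $p$ and hence invertible in $\Lambda$.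
\end{itemize}

\subsection{What affineness gives}
The algebraic input of the proof is Artin's vanishing theorem: an affine variety of dimension $d$ over an algebraically closed field has $H^i(\,\cdot\,,\Lambda)=0$ for $i>d$. We transfer it to $\mathcal M$ in a form that needs the comparison theorem only for compact supports.

\begin{proposition}\label{prop:vanish}
We have $H^i_c(M,\Lambda)\cong H^i_c(M^{\mathrm{an}},\Lambda)=H^i_c(\mathcal M,\Lambda)^{\oplus c(\mathfrak n)}$. These groups vanish for $i<d$ and for $i>2d$. For $i>d$ the map $H^i_c(\mathcal M,\Lambda)\to H^i(\mathcal M,\Lambda)$ that forgets supports is zero.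
\end{proposition}

\begin{proof}
Let $j\colon M\to\overline M$ be an open immersion into a proper scheme. Consider
\[
\begin{array}{ccc}
H^i_c(M,\Lambda)=H^i(\overline M,j_!\Lambda)&\longrightarrow&H^i(M,\Lambda)\\[2pt]
\big\downarrow&&\big\downarrow\\[2pt]
H^i_c(M^{\mathrm{an}},\Lambda)=H^i(\overline M^{\mathrm{an}},j^{\mathrm{an}}_!\Lambda)&\longrightarrow&H^i(M^{\mathrm{an}},\Lambda).
\end{array}
\]
In both rows the map that forgets supports is restriction to $M$, so the square commutes. The left vertical map is an isomorphism by \cite[Thm.~7.1.1]{B1}. For $i>d$ the upper right group vanishes by Artin's theorem, so the lower horizontal map is zero, and so is its restriction to each copy of $\mathcal M$. By Poincar\'e duality on the smooth variety $M$, the group $H^i_c(M,\Lambda)$ is dual to $H^{2d-i}(M,\Lambda)$, which vanishes for $i<d$ and for $i>2d$.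
\end{proof}

\section{The case of rank two}\label{sec:rank2}

In this section $r=2$, $d=1$. We describe every object explicitly and borrow from later sections only the general principle that links them. Let $e_1,e_2$ be the standard basis and $z=\omega(e_2)/\omega(e_1)$, so that $\Omega=\mathbb P^{1,\mathrm{an}}\setminus\mathbb P^1(F_\infty)$.

\subsection*{The graph}
To $\omega$ attach the class $\lambda(\omega)$, up to scaling, of the norm $x_1e_1+x_2e_2\mapsto|x_1+x_2z|$. The classes of norms form the tree $X$ of $\mathrm{PGL}_2(F_\infty)$. For $g\ge0$ let $x_g$ be the class of $\max(|x_1|,q^g|x_2|)$. These points form a ray with vertices at the integers, and every $\mathrm{GL}_2(A)$-orbit on $X$ meets it exactly once (Lemma~\ref{lem:reduction}). The stabilizer of $x_0$ in $\mathrm{GL}_2(A)$ is $\mathrm{GL}_2(\mathbb F_q)$. For $g>0$ the stabilizer of $x_g$ consists of the upper triangular matrices with diagonal entries in $\mathbb F_q^*$ and upper right entry $b$ of degree $\le g$; its order is $(q-1)^2q^{\lfloor g\rfloor+1}$. Intersecting with $\Gamma$ gives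
\[
\Gamma_{x_g}=\Bigl\{\begin{pmatrix}1&b\\0&1\end{pmatrix}: b\in\mathfrak n,\ \deg b\le g\Bigr\},
\]
which is trivial exactly for $g<N$. The graph $Y=\Gamma\backslash X$ lies over $[0,\infty)$. For all $g>N-1$ the stabilizer in $\mathrm{GL}_2(A)$ has the same image in $\overline G$, of order $(q-1)^2q^N$. So over $(N-1,\infty)$ the graph $Y$ is a disjoint union of
\[
s(\mathfrak n)=\frac{|\overline G|}{(q-1)^2q^N}=\frac{|\mathrm{SL}_2(A/\mathfrak n)|}{(q-1)\,|\mathfrak n|}
\]
half-lines, the cusps.

\subsection*{The fibers}
Put $u=t^gz$. If $g\notin\mathbb Z$, then $|x_1|\ne q^g|x_2|$ for nonzero $x_1,x_2\in F_\infty$, and $\lambda^{-1}(x_g)$ is the circle $|u|=1$. It reduces to $\mathbb G_m$, and its $H^1$ is spanned by $\kappa(z)$. If $g=n$ is an integer, then $u=z/T^n$ and $\lambda^{-1}(x_n)=\{|u-\zeta|=1\ \text{for all}\ \zeta\in\mathbb F_q\}$. It reduces to $\mathbb A^1\setminus\mathbb F_q$, and its $H^1$ has the basis $\kappa(u-\zeta)$, $\zeta\in\mathbb F_q$. The general principle (Proposition~\ref{prop:F}) is that $H^*_c(\mathcal M,\Lambda)=H^*_c(Y,\mathcal F)$ for a complex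 $\mathcal F$ on $Y$ whose cohomology sheaf $\mathcal F^k$ has, at the image of $x$, the stalk $H^k(\lambda^{-1}(x),\Lambda)^{\Gamma_x}$. Thus $\mathcal F^0=\Lambda$, while $\mathcal F^1$ has rank $1$ on edges (there $z\mapsto z+b$ reduces to the identity) and rank $q$ at the vertices over $n<N$.

\subsection*{The cusps do not contribute}
At a vertex $x_n$ with $n\ge N$ the stabilizer acts by $u\mapsto u+b/T^n$, which reduces to translation by the coefficient of $T^n$ in $b$. Because $n\ge N$, the ideal $\mathfrak n$ contains polynomials of degree $n$ with any leading coefficient, so \emph{all} translations by $\mathbb F_q$ occur. The invariants in $H^1$ form the line spanned by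
\[
\sum_{\zeta\in\mathbb F_q}\kappa(u-\zeta)=\kappa(u^q-u).
\]
The rank has dropped from $q$ to $1$; geometrically, $u\mapsto u^q-u$ identifies the quotient of $\mathbb A^1\setminus\mathbb F_q$ by the translations with $\mathbb G_m$. Now follow this class to the two neighboring edges. On the fibers over $g>n$ we have $|u|>1$ and $u^q-u=u^q(1-u^{1-q})$; over $g<n$ we have $|u|<1$ and $u^q-u=-u(1-u^{q-1})$. A function $1+h$ with $|h|<1$ reduces to $1$ and has trivial Kummer class. So the class becomes $q\,\kappa(z)$ on the outer edge and $\kappa(z)$ on the inner edge. Both are generators since $\ell\ne p$. Hence $\mathcal F^0$ and $\mathcal F^1$ are locally constant on each closed half-line $g\ge N$, and since $H_c^*([N,\infty),\Lambda)=0$, these half-lines contribute nothing: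
\[
H^*_c(\mathcal M,\Lambda)=H^*_c(D,\mathcal F),\qquad D=\{g<N\}\subset Y .
\]
One cannot cut further in: at a vertex over $n<N$ the rank of $\mathcal F^1$ jumps.

\subsection*{The degree above the middle}
Let $\mathcal K=\{g\le N-1\}$, a finite graph. The map $H^2_c(D,\mathcal F)\to H^2(\mathcal K,\mathcal F)$ factors through $H^2_c(\mathcal M)\to H^2(\mathcal M)$, which is zero by Proposition~\ref{prop:vanish}. So $H^2_c(D,\mathcal F)$ is a quotient of $H^2_c(D\setminus\mathcal K,\mathcal F)$. The set $D\setminus\mathcal K$ consists of $s(\mathfrak n)$ open edges, each with $H^2_c=H^1_c(\text{edge},\mathcal F^1)=\Lambda$. Thus $\dim H^2_c(\mathcal M,\Lambda)\le s(\mathfrak n)$, which is smaller than $|\overline G|$ by a factor $|\mathfrak n|^{-1}$. The true dimension is $1$; the point of the crude bound is that it has an analogue in every rank and every degree $i>d$.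

\subsection*{The Euler characteristic}
On $D$ all stabilizers in $\Gamma$ are trivial. Edges contribute $-\chi(\mathbb G_m)=0$, vertices contribute $\chi(\mathbb A^1\setminus\mathbb F_q)=1-q$, and there are $|\overline G|/|\mathrm{GL}_2(A)_{x_n}|$ vertices over $n$. Therefore
\begin{align*}
-\chi_c(\mathcal M)&=(q-1)^2\,|\mathrm{SL}_2(A/\mathfrak n)|\Bigl(\frac1{q(q-1)(q^2-1)}+\sum_{n=1}^{N-1}\frac1{(q-1)^2q^{n+1}}\Bigr)\\
&=|\mathrm{SL}_2(A/\mathfrak n)|\Bigl(\frac1{q(q+1)}+\frac1{q(q-1)}-\frac1{(q-1)q^N}\Bigr)
=|\mathrm{SL}_2(A/\mathfrak n)|\Bigl(\frac2{q^2-1}-\frac1{(q-1)q^N}\Bigr).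
\end{align*}
For $\mathfrak n=(T)$ we have $|\mathrm{SL}_2(\mathbb F_q)|=q(q^2-1)$, and the formula gives $2q-(q+1)=q-1$, the value of $-\chi_c$ for $\mathbb P^1$ minus $q+1$ points, in agreement with Example~\ref{ex:levelT}. The factor in parentheses depends on $N$; this is the failure of multiplicativity mentioned in the introduction.

In higher rank the same three steps work. The new difficulties are that the unbounded part of $Y$ has to be decomposed into families of half-lines, and that the cohomology rings of the fibers are larger, so that local constancy along a half-line needs an argument that does not list a basis.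

\section{Norms and reduction theory}\label{sec:norms}

\subsection{Orthogonal bases of $A^r$}
A basis $(e_i)$ of $W$ is \emph{orthogonal} for a norm $\alpha$ if $\alpha(\sum x_ie_i)=\max_i|x_i|\alpha(e_i)$; we call $\nu_i=\log_q\alpha(e_i)$ its \emph{values}. The group $\mathrm{GL}_r(F_\infty)$ acts on the set $\mathcal N$ of norms by $\gamma\alpha=\alpha\circ\gamma^{-1}$. Put $\delta(\alpha,\beta)=\sup_{w\ne0}|\log_q\alpha(w)-\log_q\beta(w)|$; this is finite and defines a metric on $\mathcal N$. We set $\deg0=-\infty$. The next lemma is reduction theory for $\mathrm{GL}_r(A)$. It rests on the fact that every element of $F_\infty$ is a polynomial plus an element of absolute value $<1$.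

\begin{lemma}\label{lem:reduction}
Let $\alpha$ be a norm on $W$.
\begin{itemize}
\item[(a)] There is an $A$-basis $e_1,\dots,e_r$ of $A^r$ that is orthogonal for $\alpha$, with values $\nu_1\le\dots\le\nu_r$. We call such a basis \emph{reduced}.
\item[(b)] For a reduced basis and $\nu\in\mathbb R$, the $F$-span of $\{w\in A^r:\log_q\alpha(w)\le\nu\}$ is spanned by the $e_i$ with $\nu_i\le\nu$. The values $\nu_j=\nu_j(\alpha)$ depend only on $\alpha$; they are $\mathrm{GL}_r(A)$-invariant and $1$-Lipschitz for $\delta$.
\item[(c)] Let $\gamma\in\mathrm{GL}_r(A)$ have matrix $(\gamma_{ij})$ in a reduced basis. Then $\gamma\alpha\in\mathbb R_{>0}\,\alpha$ if and only if $\gamma\alpha=\alpha$, if and only if $\deg\gamma_{ij}\le\nu_j-\nu_i$ for all $i,j$. There are finitely many such $\gamma$.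
\end{itemize}
\end{lemma}

\begin{proof}
(a) Choose successively $e_j\in A^r$ of minimal norm outside the $F$-span of $e_1,\dots,e_{j-1}$. Then $\nu_1\le\dots\le\nu_r$, and $(e_i)$ is a basis of $F^r$, hence of $W$.

\emph{Orthogonality.} Suppose $x=\sum x_ie_i$ has $\alpha(x)<m:=\max|x_i|\alpha(e_i)$. Let $I$ be the set of $i$ attaining the maximum, $c_iT^{n_i}$ the leading term of $x_i$ for $i\in I$, and $j=\max I$. For $i\in I$ we have $n_i+\nu_i=n_j+\nu_j$ and $\nu_i\le\nu_j$, so $n_i\ge n_j$. Hence $y=\sum_{i\in I}c_iT^{n_i-n_j}e_i$ lies in $A^r$, and it is outside the span of $e_1,\dots,e_{j-1}$. Removing the leading terms gives $\alpha(x-T^{n_j}y)<m$, so $\alpha(T^{n_j}y)<m$ and $\alpha(y)<q^{-n_j}m=\alpha(e_j)$. This contradicts the choice of $e_j$.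

\emph{Basis of $A^r$.} If some element of $A^r$ is not in $\sum Ae_i$, subtracting the polynomial parts of its coordinates gives $0\ne y=\sum_{i\le j}x_ie_i\in A^r$ with all $|x_i|<1$ and $x_j\ne0$. Then $\alpha(y)<\alpha(e_j)$ and $y$ is outside the span of $e_1,\dots,e_{j-1}$, again a contradiction.

(b) If $w=\sum a_ie_i$ with $a_i\in A$, then $\alpha(w)\ge\alpha(e_i)$ whenever $a_i\neq0$, because $|a_i|\ge1$. This gives the first claim, so $\nu_j$ is the least $\nu$ for which the span has dimension $\ge j$. Invariance and the Lipschitz property are read off from this description.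

(c) If $\gamma\alpha=c\alpha$, then $\nu_1(\alpha)=\nu_1(\gamma\alpha)=\nu_1(\alpha)+\log_qc$, so $c=1$. If $\gamma$ fixes $\alpha$, then $q^{\nu_j}=\alpha(\gamma e_j)=\max_i|\gamma_{ij}|q^{\nu_i}$, which gives the degree bounds. Conversely, the elements of $\mathrm{GL}_r(A)$ satisfying the bounds are those with $\alpha\circ\gamma\le\alpha$. They form a finite set closed under multiplication, hence a group, so $\alpha\circ\gamma^{-1}\le\alpha$ as well and $\alpha\circ\gamma=\alpha$.
\end{proof}

The metric $\delta$ defines the topology of pointwise convergence. To see this, fix $\alpha$ with an orthogonal basis $(e_i)$ and $0<\varepsilon<\frac12$, and write the compact set $\Sigma=\{q^{-1}<\alpha\le1\}$ as a finite union of cosets $w_m+\{\alpha\le q^{-2}\}$. Let $\beta$ be a norm with $|\log_q\beta-\log_q\alpha|<\varepsilon$ at all $e_i$ and $w_m$. Then $\beta\le q^\varepsilon\alpha$ on $W$. For $w$ in the coset of $w_m$ we get $\beta(w-w_m)\le q^{\varepsilon-2}<q^{-1-\varepsilon}<\beta(w_m)$, so $\beta(w)=\beta(w_m)$, and also $\alpha(w)=\alpha(w_m)$. As $W\setminus0=T^{\mathbb Z}\Sigma$,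 it follows that $\delta(\alpha,\beta)\le\varepsilon$.

\subsection{The building and the sector}
By Goldman and Iwahori \cite{GI}, $X=\mathcal N/\mathbb R_{>0}$ is the geometric realization of the Bruhat--Tits building of $\mathrm{PGL}_r(F_\infty)$, a connected, locally finite simplicial complex of dimension $d$. We recall its structure. Vertices are homothety classes of $\mathcal O_\infty$-lattices in $W$, a lattice being the unit ball of a norm with values in $q^{\mathbb Z}\cup\{0\}$. The point $[\alpha]$ lies in the open simplex whose vertices are the classes of the balls $\{\alpha\le q^c\}$, $c\in\mathbb R$; this simplex is the \emph{carrier} of $[\alpha]$. The norms orthogonal for a given basis form a subcomplex, an \emph{apartment}, identified with $\mathbb R^r/\mathbb R$ by the values $(\nu_i)$. Its open simplices are the sets of points with a prescribed position relative to all \emph{walls} $\nu_i-\nu_j=m$, $m\in\mathbb Z$, and the dimension of the carrier of a point is one less than the number of distinct classes $\nu_i\bmod\mathbb Z$. The \emph{type} of the vertex $[g\mathcal O_\infty^r]$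 is $\log_q|\det g|\bmod r$. The vertices of a simplex come from a chain $T^{-1}\mathcal L\subsetneq\mathcal L_1\subsetneq\dots\subsetneq \mathcal L$ with $[\mathcal L:T^{-1}\mathcal L]=q^r$, so they have distinct types.

Let $\mathcal C=\{\nu_1\le\dots\le\nu_r\}/\mathbb R$ be the sector in the apartment of the standard basis, a subcomplex whose open simplices we call the \emph{cells} of $\mathcal C$. By Lemma~\ref{lem:reduction}, $[\alpha]\mapsto(\nu_j(\alpha))$ is a continuous retraction $X\to\mathcal C$ whose fibers are the $\mathrm{GL}_r(A)$-orbits (move a reduced basis to the standard basis). So $\mathrm{GL}_r(A)\backslash X=\mathcal C$, and each open simplex of $X$ is carried onto a cell of $\mathcal C$ by an element of $\mathrm{GL}_r(A)$. The \emph{gaps}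
\[
g_a=\nu_{a+1}-\nu_a\qquad(1\le a\le d)
\]
identify $\mathcal C$ with $\mathbb R_{\ge0}^d$. Since $g_a\in\mathbb Z$ is a family of walls, the vector $(\lfloor g_a\rfloor)_a$ is constant on each cell, and since the walls are invariant under integral translations,
\begin{equation}\label{eq:C1}
\text{at most $C_1$ cells of $\mathcal C$ have a given vector $(\lfloor g_1\rfloor,\dots,\lfloor g_d\rfloor)$,}
\end{equation}
where $C_1$ is the number of cells in $[0,1)^d$.

\subsection{The quotient $Y$}
For a simplex $\sigma$ with interior $\sigma^\circ$, let $\mathrm{st}(\sigma)$ be its open star, the union of the interiors of all simplices having $\sigma$ as a face.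

\begin{lemma}\label{lem:Y}
Let $x\in X$ have carrier $\sigma$.
\begin{itemize}
\item[(a)] $\Gamma_x$ is a finite $p$-group. It equals the stabilizer $\Gamma_\sigma$ of $\sigma$, which fixes $\sigma$ pointwise.
\item[(b)] If $\gamma\in\Gamma$ and $\gamma\,\mathrm{st}(\sigma)\cap\mathrm{st}(\sigma)\neq\emptyset$, then $\gamma\in\Gamma_\sigma$.
\item[(c)] If $\nu_r-\nu_1<N$ at $x$, then $\Gamma_x=1$.
\end{itemize}
\end{lemma}

\begin{proof}
Elements of $\mathrm{GL}_r(A)$ have determinant of absolute value $1$, so they preserve types; an element stabilizing a simplex fixes each of its vertices. With Lemmas~\ref{lem:reduction}(c) and~\ref{lem:pgroup} this gives (a). In (b), some simplex has both $\sigma$ and $\gamma\sigma$ as faces; these faces have the same types of vertices, so they coincide. In (c), let $\gamma\in\Gamma_x$ have matrix $(\gamma_{ij})$ in a reduced basis. The entries of $\gamma-1$ lie in $\mathfrak n$ and have degree $<N$ by Lemma~\ref{lem:reduction}(c), so they vanish.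
\end{proof}

Let $\rho\colon X\to Y=\Gamma\backslash X$ be the quotient map; it is open. A compact subset of $X$ meets finitely many open simplices and stabilizers are finite, so the action is properly discontinuous and $Y$ is locally compact and Hausdorff. Open simplices of $X$ map homeomorphically onto their images, the \emph{cells} of $Y$. The union $Y^{(m)}$ of the cells of dimension $\le m$ is closed, and each $m$-cell is open in $Y^{(m)}$, because the same holds for the preimages in $X$. The functions $\nu_j-\nu_i$ descend to $Y$, and a subset defined by inequalities between these functions and integers is a union of cells.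

Far out in the sector the stabilizers in $\mathrm{GL}_r(A)$ are large, and few cells of $Y$ lie over a cell of $\mathcal C$. The following count quantifies this.

\begin{lemma}\label{lem:count}
Let $\tau$ be a cell of $\mathcal C$ and $\mathrm{GL}_r(A)_\tau$ its stabilizer. The number of cells of $Y$ over $\tau$ is $|\overline G|/|\mathrm{im}(\mathrm{GL}_r(A)_\tau\to\overline G)|$, and it is at most
\[
|\overline G|\,q^{-f(\tau)},\qquad f(\tau)=\sum_{i<j}\min\bigl(N,\lfloor\nu_j-\nu_i\rfloor+1\bigr).
\]
\end{lemma}

\begin{proof}
The cells over $\tau$ correspond to $\Gamma\backslash\mathrm{GL}_r(A)/\mathrm{GL}_r(A)_\tau$, which is $\overline G$ modulo the image, as $\Gamma$ is normal. By Lemma~\ref{lem:reduction}(c), $\mathrm{GL}_r(A)_\tau$ contains all upper unipotent matrices with $\deg\gamma_{ij}\le\nu_j-\nu_i$ for $i<j$. For $\theta\ge0$ the $q^{\lfloor\theta\rfloor+1}$ polynomials of degree $\le\theta$ are distinct modulo $\mathfrak n$ if $\lfloor\theta\rfloor+1\le N$, and they represent all $q^N$ residues otherwise. So these matrices have exactly $q^{f(\tau)}$ images in $\overline G$.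
\end{proof}

\section{The map to the building and its fibers}\label{sec:fibers}

Define $\lambda\colon\Omega\to X$ by $\lambda(\omega)=[w\mapsto|\omega(w)|]$, and put $\Omega(x)=\lambda^{-1}(x)$. The map $\lambda$ is $\mathrm{GL}_r(F_\infty)$-equivariant. Fix $w_0\in W\setminus0$. For $w\in W\setminus0$ the function $w/w_0\colon\omega\mapsto\omega(w)/\omega(w_0)$ is invertible on $\Omega$, and we put
\[
\kappa_w=\kappa(w/w_0)\in H^1(\Omega,\Lambda).
\]
Then $\kappa_{w_0}=0$ and
\begin{equation}\label{eq:equiv}
\gamma^*\kappa_w=\kappa_{\gamma^{-1}w}-\kappa_{\gamma^{-1}w_0}.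
\end{equation}
These global classes are our main tool: they generate the cohomology of every fiber, and therefore let us compare different fibers. All statements hold for any choice of $w_0$.

\begin{lemma}\label{lem:proper}
The map $\lambda$ is continuous and proper.
\end{lemma}

\begin{proof}
Each function $|\omega(w)/\omega(w_0)|$ is continuous on $\Omega$, and $\mathcal N$ has the topology of pointwise convergence; this gives continuity. Let $Q\subset X$ be compact, let $(e_i)$ be the standard basis and $\alpha_0(\sum x_ie_i)=\max|x_i|$. Normalize norms by $\max_i\alpha(e_i)=1$. The normalized representatives of $Q$ form a compact, hence $\delta$-bounded set, so $\alpha\ge\varepsilon\alpha_0$ for all of them, with some $\varepsilon>0$. Thus $\lambda^{-1}(Q)$ is a closed subset of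
\[
\{\,|\omega(w)|\ge\varepsilon\max\nolimits_i|\omega(e_i)|\ \text{ for all } w \text{ with }\alpha_0(w)=1\,\},
\]
which is closed in the compact space $\mathbb P^{d,\mathrm{an}}$ and contained in $\Omega$.
\end{proof}

\subsection{A smooth model of the fiber}\label{ss:model}
Let $x=[\alpha]$. A \emph{frame} for $\alpha$ is an orthogonal basis $(e_i)$ of $W$ whose values $c(i)$ lie in an interval $[c_*,c_*+1)$. Any orthogonal basis becomes a frame after its vectors are multiplied by powers of $T$. For each value $c$ let $I_c=\{i:c(i)=c\}$ and $V_c=\bigoplus_{i\in I_c}\mathbb F_qe_i$, which is the graded piece $\{\alpha\le q^c\}/\{\alpha<q^c\}$. Distinct values are distinct modulo $\mathbb Z$, so their number is $\dim\sigma+1$, where $\sigma$ is the carrier of $x$.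

Let $w=\sum x_ie_i\ne0$. Then $\alpha(w)=q^{n+c}$ for a unique integer $n$ and value $c$, the indices $i$ with $|x_i|q^{c(i)}=\alpha(w)$ lie in $I_c$, and taking for $a_i$ the coefficient of $T^n$ in $x_i$ we obtain
\begin{equation}\label{eq:lead}
w=T^n\sum_{i\in I_c}a_ie_i+\sum_ix'_ie_i,\qquad a\in\mathbb F_q^{I_c}\setminus0,\qquad |x_i'|\,q^{c(i)}<q^{n+c}.
\end{equation}
It follows that $\omega$, suitably scaled, satisfies $|\omega(\cdot)|=\alpha$ if and only if the finitely many conditions $|\omega(\sum_{I_c}a_ie_i)|=q^c$ hold for all $c$ and all $a\in\mathbb F_q^{I_c}\setminus0$. Indeed these include $|\omega(e_i)|=q^{c(i)}$, so in \eqref{eq:lead} the second sum has $|\omega(\cdot)|<q^{n+c}$ and the first term dominates.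

Fix an index $i_0$, scale $\omega$ so that $\omega(e_{i_0})=t^{-c(i_0)}$, and use the coordinates $u_i=t^{c(i)}\omega(e_i)$. (This is where $|K^*|=\mathbb R_{>0}$ is needed.) Then $u_{i_0}=1$, and $\Omega(x)$ is the affinoid domain $\{|\sum_{I_c}a_iu_i|=1\ \text{for all}\ c,\ a\ne0\}$. It is the generic fiber of the $t$-adic completion $\mathfrak X$ of
\[
\mathcal X=\operatorname{Spec}K^\circ\Bigl[u_i,\ \bigl(\textstyle\sum_{I_c}a_iu_i\bigr)^{-1}\Bigr]\big/(u_{i_0}-1),
\]
an open subscheme of affine $d$-space over $K^\circ$, hence smooth and finitely presented. For a finite-dimensional $\mathbb F_q$-vector space $V$ let $\widetilde\Omega_V$ be the variety of injective $\mathbb F_q$-linear maps from $V$ to the additive group, that is, the complement of the $\mathbb F_q$-rational hyperplanes in an affine space of dimension $\dim V$; for $V=0$ it is a point. The special fiber of $\mathfrak X$ is the $\overline{\mathbb F}_q$-variety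
\[
\overline\Omega(x)=\Bigl\{(v_c)\in\prod_c\widetilde\Omega_{V_c}:\ v_{c(i_0)}(e_{i_0})=1\Bigr\}.
\]

\begin{lemma}\label{lem:sp}
There is a ring isomorphism $\mathrm{sp}^*\colon H^*(\overline\Omega(x),\Lambda)\to H^*(\Omega(x),\Lambda)$, compatible with automorphisms of $\mathfrak X$. If $g$ is a unit on $\mathfrak X$ with reduction $\bar g$, then $\mathrm{sp}^*\kappa(\bar g)=\kappa(g)$.
\end{lemma}

\begin{proof}
We use Berkovich's nearby cycles \cite{B2} for formal schemes locally finitely presented over $K^\circ$. \'Etale morphisms to the special fiber $\mathfrak X_s$ lift uniquely to $\mathfrak X$; evaluating a sheaf on the generic fibers of the lifts gives a functor $\Psi$ from \'etale sheaves on $\mathfrak X_\eta$ to \'etale sheaves on $\mathfrak X_s$, with $R\Gamma(\mathfrak X_\eta,\Lambda)=R\Gamma(\mathfrak X_s,R\Psi\Lambda)$. Let $\mathrm{sp}^*$ be induced by $\Lambda\to R\Psi\Lambda$; it is a ring homomorphism, functorial for morphisms of formal schemes. By the comparison theorem of \cite{B2}, which applies as $\ell$ is invertible in the residue field, $R\Psi\Lambda=i^*Rj_*\Lambda$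 for $j\colon\mathcal X_K\to\mathcal X$ and $i\colon\mathcal X_s\to\mathcal X$. The ring $K^\circ$ is strictly henselian and $K$ is algebraically closed, so the direct image of $\Lambda$ under $\operatorname{Spec}K\to\operatorname{Spec}K^\circ$ has stalk $R\Gamma(\operatorname{Spec}K,\Lambda)=\Lambda$ at the closed point. Smooth base change along $\mathcal X\to\operatorname{Spec}K^\circ$ gives $R\Psi\Lambda=\Lambda$. For the last claim, $\xi^\ell=g$ is an \'etale $\mu_\ell$-torsor over $\mathfrak X$ whose special and generic fibers represent $\kappa(\bar g)$ and $\kappa(g)$.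
\end{proof}

From now on we identify the two rings. For $w$ as in \eqref{eq:lead} define the \emph{leading form} $L_w=\sum_{I_c}a_iu_i$. Since $T=t^{-1}$,
\begin{equation}\label{eq:unit}
t^{\,n+c}\,\omega(w)=L_w+\sum_i x'_i\,t^{\,n+c-c(i)}u_i ,
\end{equation}
and the coefficients in the last sum have absolute value $<1$. So $t^{n+c}\omega(w)$ is a unit on $\mathfrak X$ with reduction $L_w$. Constants have trivial Kummer class, hence
\begin{equation}\label{eq:kappaL}
\kappa_w|_{\Omega(x)}=\kappa(L_w)-\kappa(L_{w_0}).
\end{equation}
If $\alpha(w-w')<\alpha(w)$, then $w$ and $w'$ have the same leading form. We record this rule, which will be used constantly: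
\begin{equation}\label{eq:rule}
\alpha(w-w')<\alpha(w)\ \Longrightarrow\ \kappa_w=\kappa_{w'}\ \text{ on }\Omega([\alpha]).
\end{equation}

\subsection{Complements of rational hyperplanes}

\begin{lemma}\label{lem:arr}
Work over an algebraically closed field containing $\mathbb F_q$. Let $\widetilde\Omega_m=\widetilde\Omega_{\mathbb F_q^m}$, with coordinates $u_1,\dots,u_m$, and for $m\ge1$ let $\widetilde\Omega_m^1$ be the slice $u_1=1$. The algebras $H^*(\widetilde\Omega_m,\Lambda)$ and $H^*(\widetilde\Omega^1_m,\Lambda)$ are generated by the Kummer classes of the nonzero $\mathbb F_q$-linear forms, and their Poincar\'e polynomials are $\prod_{j=0}^{m-1}(1+q^jz)$ and $\prod_{j=1}^{m-1}(1+q^jz)$.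
\end{lemma}

\begin{proof}
Let $S=\widetilde\Omega_{m-1}$ and let $\psi\colon\widetilde\Omega_m\to S$ forget $u_m$. For $b\in\mathbb F_q^{m-1}$ put $L_b=u_m-\sum b_iu_i$ and let $S_b\subset\mathbb A^1_S$ be its zero locus, a section of $\mathrm{pr}\colon\mathbb A^1_S\to S$. The $q^{m-1}$ sections $S_b$ are pairwise disjoint, by the definition of $S$, and $\widetilde\Omega_m$ is their complement. Apply $R\mathrm{pr}_*$ to the localization triangle for $\bigsqcup S_b\subset\mathbb A^1_S$. Purity for the smooth divisors $S_b$ and $R\mathrm{pr}_*\Lambda=\Lambda$ give a triangle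
\[
\textstyle\bigoplus_b\Lambda(-1)[-2]\to\Lambda\to R\psi_*\Lambda\to .
\]
So $R^0\psi_*\Lambda=\Lambda$, $R^1\psi_*\Lambda=\bigoplus_b\Lambda(-1)$, and $R^k\psi_*\Lambda=0$ for $k\ge2$. The class $\kappa(L_b)$ maps to a generator of the $b$-th summand and to $0$ in the others, because $L_b$ is a local equation of $S_b$ and is invertible along the other sections. The global classes $1$ and $\kappa(L_b)$ thus define an isomorphism $\Lambda\oplus\Lambda[-1]^{\oplus q^{m-1}}\to R\psi_*\Lambda$, and $H^*(\widetilde\Omega_m)$ is a free $H^*(S)$-module on them. Induction on $m$ proves the claims for $\widetilde\Omega_m$. The map $u\mapsto(u_1,u/u_1)$ is an isomorphism $\widetilde\Omega_m\cong\mathbb G_m\times\widetilde\Omega^1_m$. By the K\"unneth formula the Poincar\'e polynomial of the slice is obtained by dividing by $1+z$. The inclusion of the slice has the retraction $u\mapsto u/u_1$, so restriction to the slice is surjective on cohomology.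
\end{proof}

\begin{proposition}\label{prop:fiber}
Let $x\in X$.
\begin{itemize}
\item[(a)] The algebra $H^*(\Omega(x),\Lambda)$ is generated by the classes $\kappa_w|_{\Omega(x)}$, $w\in W\setminus0$.
\item[(b)] Its total dimension is at most $C_0=(1+q^d)^d$, and $H^0(\Omega(x),\Lambda)=\Lambda$.
\item[(c)] Its Euler characteristic is $\prod_{j=1}^d(1-q^j)$ if $x$ is a vertex, and $0$ otherwise.
\end{itemize}
\end{proposition}

\begin{proof}
The variety $\overline\Omega(x)$ is the product of a slice, for the value $c(i_0)$, and of the $\widetilde\Omega_{V_c}$ for the other values. By Lemma~\ref{lem:arr} and the K\"unneth formula its cohomology is generated by the classes $\kappa(L)$, with $L$ a nonzero $\mathbb F_q$-linear form in the $u_i$, $i\in I_c$, for some $c$. Every such $L$ is a leading form $L_w$. Since $L_{e_{i_0}}=1$, formula \eqref{eq:kappaL} gives $\kappa(L_w)=\kappa_w-\kappa_{e_{i_0}}$, and (a) follows. The Poincar\'e polynomial is a product of $\sum_c|I_c|-1=d$ factors $1+q^jz$ with $0\le j\le d$, which gives (b). If there is more than one value, one factor is $1+z$,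 which vanishes at $z=-1$. If there is one value, that is, if $x$ is a vertex, the polynomial is $\prod_{j=1}^d(1+q^jz)$.
\end{proof}

\subsection{The direct images}
Regard $\lambda_*$ as the functor from \'etale sheaves on $\Omega$ to sheaves on the topological space $X$, $(\lambda_*G)(O)=G(\lambda^{-1}(O))$. The fibers $\Omega(x)$ are compact and not open, so identifying the stalks of $R^k\lambda_*\Lambda$ with their cohomology requires an argument.

\begin{proposition}\label{prop:sheaf}
Restriction identifies the stalk of $R^k\lambda_*\Lambda$ at $x$ with $H^k(\Omega(x),\Lambda)$. For each simplex $\sigma$ the sheaf $R^k\lambda_*\Lambda|_{\sigma^\circ}$ is constant, and $\Gamma_\sigma$ acts on it by a constant action.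
\end{proposition}

\begin{proof}
\emph{Stalks.} Let $S=\Omega(x)$. A proper map to a locally compact Hausdorff space is closed, so the sets $\lambda^{-1}(O)$, $O\ni x$ open, form a neighborhood basis of $S$, and the stalk is $\varinjlim_{\mathcal U\supset S}H^k(\mathcal U,\Lambda)$. For an analytic space $\mathcal Y$ let $\epsilon_{\mathcal Y}$ be the morphism from its \'etale site to its underlying topological space. By \cite[\S4.2]{B1}, the stalk of $R^k\epsilon_{\mathcal Y*}\Lambda$ at a point $y$ is the Galois cohomology $H^k(G_{k(y)},\Lambda)$ of the residue field $k(y)$ of the local ring at $y$. That field is quasicomplete, so $G_{k(y)}$ is the absolute Galois group of its completion $\mathcal H(y)$. For the affinoid domain $S\subset\Omega$ the fields $\mathcal H(y)$, $y\in S$, are the same in $S$ and in $\Omega$. So, with $\mathcal E=R\epsilon_{\Omega*}\Lambda$, the restriction map $\mathcal E|_S\to R\epsilon_{S*}\Lambda$ is an isomorphism. Finally, for a compact subset $S$ of a locally compact Hausdorff space and a bounded below complex $\mathcal E$ of sheaves, $\varinjlim_{\mathcal U\supset S}H^k(\mathcal U,\mathcal E)=H^k(S,\mathcal E|_S)$.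 This proves the first claim.

\emph{Constancy.} Take an apartment containing $\sigma$, and scale its basis so that it is a frame at one point of $\sigma^\circ$, with $c_*=c(i_*)$ the minimal value. The conditions $0\le\nu_i-\nu_{i_*}<1$ depend only on the position relative to walls, so the same basis is a frame at every $x\in\sigma^\circ$. So do all comparisons of $n+\nu_i$ with $n'+\nu_j$ for integers $n,n'$. Hence the partition $(I_c)$, the variety $\overline\Omega(x)$ (for fixed $i_0$) and all leading forms $L_w$ depend only on $\sigma$. Let $\mathcal A$ be the free associative graded $\Lambda$-algebra on symbols $[w]$ of degree $1$. The map $[w]\mapsto\kappa_w$ defines a homomorphism from the constant sheaf $\mathcal A$ on $\sigma^\circ$ to $\bigoplus_kR^k\lambda_*\Lambda|_{\sigma^\circ}$. It is surjective on stalks by Proposition~\ref{prop:fiber}(a), and by \eqref{eq:kappaL} its kernel $\mathcal I$ is the same at every point. So the target is the constant sheaf $\mathcal A/\mathcal I$. The group $\Gamma_\sigma$ fixes $\sigma^\circ$ pointwise and so acts on this sheaf; an endomorphism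 of a constant sheaf of finite rank on a connected space is constant.
\end{proof}

\begin{corollary}\label{cor:comp}
The space $\mathcal M$ is connected. The variety $M_{\mathfrak n}$ has $c(\mathfrak n)$ connected components, and each component $M'$ satisfies $\dim H^i_c(M',\Lambda)=\dim H^i_c(\mathcal M,\Lambda)$ for all $i$.
\end{corollary}

\begin{proof}
The map $\Lambda\to\lambda_*\Lambda$ is an isomorphism on stalks and $X$ is connected, so $H^0(\Omega,\Lambda)=\Lambda$; thus $\Omega$ and $\mathcal M$ are connected. Components of $M_{\mathfrak n}$ correspond to components $M'$ of $M$. The open and closed subspace $M'^{\mathrm{an}}$ is a union of $m\ge1$ copies of $\mathcal M$. By \cite[Thm.~7.1.1]{B1} and Poincar\'e duality, $m\cdot\dim H^{2d}_c(\mathcal M,\Lambda)=\dim H^{2d}_c(M',\Lambda)=1$. So $m=1$, and the comparison theorem gives the last claim.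
\end{proof}

\section{The complex $\mathcal F$ on $Y$}\label{sec:F}

By (G1), $\lambda$ induces a continuous map $\bar\lambda\colon\mathcal M\to Y$. Put $\mathcal F=R\bar\lambda_*\Lambda$ and $\mathcal F^k=R^k\bar\lambda_*\Lambda$. For a locally closed subset $Y'\subset Y$ we write $H^i_c(Y',\mathcal F)$ for the hypercohomology with compact supports of $\mathcal F|_{Y'}$. If $Y''\subset Y'$ is closed, there is the usual long exact sequence $H^i_c(Y'\setminus Y'',\mathcal F)\to H^i_c(Y',\mathcal F)\to H^i_c(Y'',\mathcal F)\to$.

\begin{proposition}\label{prop:F}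
\begin{itemize}
\item[(a)] $H^i_c(\mathcal M,\Lambda)=H^i_c(Y,\mathcal F)$ and $H^i(\mathcal M,\Lambda)=H^i(Y,\mathcal F)$, compatibly with the maps that forget supports.
\item[(b)] Pullback identifies $\rho^{-1}\mathcal F^k$ with the subsheaf of $R^k\lambda_*\Lambda$ with stalks $H^k(\Omega(x),\Lambda)^{\Gamma_x}$. The sheaves $\mathcal F^k$ are constant on each cell of $Y$, of total rank at most $C_0$.
\end{itemize}
\end{proposition}

\begin{proof}
(a) First, $\bar\lambda$ is proper. Let $Q\subset Y$ be compact. As $\rho$ is open, $Q$ is covered by the images of finitely many relatively compact open sets; intersecting the union of their closures with $\rho^{-1}(Q)$ gives a compact $\widetilde Q\subset X$ with $\rho(\widetilde Q)=Q$. Then $\bar\lambda^{-1}(Q)=\pi(\lambda^{-1}(\widetilde Q))$ is compact by Lemma~\ref{lem:proper}. Let $G$ be an \'etale sheaf on $\mathcal M$, $s$ a global section and $s'$ the corresponding section of $\bar\lambda_*G$. A point $y$ is outside the support of $s'$ if and only if it has a neighborhood whose preimage misses $\operatorname{supp}s$. Since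 $\bar\lambda$ is closed, this means $\operatorname{supp}s'=\bar\lambda(\operatorname{supp}s)$. By properness $\operatorname{supp}s$ is compact if and only if $\operatorname{supp}s'$ is. Thus $\Gamma_c(\mathcal M,G)=\Gamma_c(Y,\bar\lambda_*G)$ inside $\Gamma(\mathcal M,G)=\Gamma(Y,\bar\lambda_*G)$. The functor $\bar\lambda_*$ has an exact left adjoint, so it preserves injectives, and (a) follows by deriving.

(b) Let $\sigma$ be the carrier of $x$. The $\Gamma_x$-stable open sets $O$ with $x\in O\subset\mathrm{st}(\sigma)$ form a neighborhood basis of $x$, and their images form one of $\rho(x)$. By Lemma~\ref{lem:Y}, $\mathcal U=\lambda^{-1}(O)$ satisfies the hypotheses of (G2) with $\Delta=\Gamma_x$, and $\pi(\mathcal U)=\bar\lambda^{-1}(\rho(O))$. So $H^k(\bar\lambda^{-1}(\rho(O)),\Lambda)=H^k(\lambda^{-1}(O),\Lambda)^{\Gamma_x}$. Invariants under a finite group commute with filtered colimits, so Proposition~\ref{prop:sheaf} gives the stalks and the constancy; the rank is bounded by Proposition~\ref{prop:fiber}(b).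
\end{proof}

For a cell $\tau$ of $Y$ let $\mathcal F^k_\tau$ be the stalk of $\mathcal F^k$ on $\tau$.

\begin{lemma}\label{lem:cells}
Let $Y'\subset Y$ be a locally closed union of finitely many cells. Then
\[
\sum_i\dim H^i_c(Y',\mathcal F)\le C_0\cdot\#\{\text{cells of }Y'\},\qquad \chi_c(Y',\mathcal F)=\sum_{\tau\subset Y'}(-1)^{\dim\tau}\sum_k(-1)^k\dim\mathcal F^k_\tau ,
\]
and the term of each cell $\tau$ in the last sum has absolute value at most $C_0$.
\end{lemma}

\begin{proof}
For a single cell, the constant sheaf $\mathcal F^k|_\tau$ has cohomology with compact supports $\mathcal F^k_\tau$ in degree $\dim\tau$ and nothing else, so the hypercohomology spectral sequence gives $H^i_c(\tau,\mathcal F)=\mathcal F_\tau^{\,i-\dim\tau}$. In general, filter $Y'$ by the closed subsets $Y'\cap Y^{(m)}$. The successive differences are disjoint unions of cells, and the long exact sequences give both claims.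
\end{proof}

\section{The cusps do not contribute}\label{sec:cusps}

Let
\[
D=\{g_a<N\ \text{for all }a\}\subset Y,\qquad Z=Y\setminus D .
\]
The set $D$ is open and consists of finitely many cells, by \eqref{eq:C1} and Lemma~\ref{lem:count}.

\begin{proposition}\label{prop:cusp}
$H^*_c(Z,\mathcal F)=0$. Hence $H^i_c(D,\mathcal F)\cong H^i_c(Y,\mathcal F)$ for all $i$.
\end{proposition}

Where the gap $g_a$ is large, $A^r$ has a distinguished rank-$a$ sublattice of short vectors, and one can flow to infinity by stretching the norm on the quotient. This changes $g_a$ and no other gap. The plan is to cut $Z$ into pieces on which such a flow is defined, and to show that $\mathcal F$ is constant along the flow lines. Put $Z_{\le a}=\bigcup_{b\le a}\{g_b\ge N\}$, a closed set, and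
\[
Z_a=Z_{\le a}\setminus Z_{\le a-1}=\{g_b<N\ (b<a),\ g_a\ge N\}
\]
(Figure~\ref{fig:sector}). By the long exact sequences it suffices to prove $H_c^*(Z_a,\mathcal F)=0$ for each $a$. Fix $a$ for the rest of the section.

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=1.05]
\fill[gray!35] (0,0) rectangle (3,3);
\fill[white] (0,0) rectangle (2,2);
\begin{scope}
\clip (0,0) rectangle (4.7,4.7);
\foreach \k in {1,...,9} {\draw[gray!60,very thin] (\k,0)--(\k,5) (0,\k)--(5,\k) (\k,0)--(0,\k);}
\end{scope}
\draw[->] (0,0)--(5,0) node[right] {$g_1$};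
\draw[->] (0,0)--(0,5) node[above] {$g_2$};
\draw[thick] (2,0)--(2,2)--(0,2);
\draw[thick] (3,0)--(3,4.7) (0,3)--(3,3);
\draw[thick,dashed] (3,0)--(0,3);
\foreach \y in {0.5,1.5,2.5,3.5,4.4} {\draw[->,thick] (3,\y)--(4.6,\y);}
\foreach \x in {0.5,1.5,2.5} {\draw[->,thick] (\x,3)--(\x,4.6);}
\node[fill=white,inner sep=1pt] at (0.7,0.7) {$\mathcal K$};
\node[fill=white,inner sep=1pt] at (3.9,2) {$Z_1$};
\node[fill=white,inner sep=1pt] at (1,3.9) {$Z_2$};
\node[below] at (2,0) {$N-1$};
\node[below] at (3,0) {$N$};
\node[left] at (0,2) {$N-1$};
\node[left] at (0,3) {$N$};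
\end{tikzpicture}
\caption{The sector $\mathcal C$ for $r=3$, $N=3$, in the coordinates $g_1,g_2$, with the walls $g_1,g_2,g_1+g_2\in\mathbb Z$. The regions of $Y$ used in the proof are the preimages of those shown. The cuspidal regions $Z_1$, $Z_2$ are unions of half-lines (arrows) and have no cohomology with compact supports. The square $D=[0,N)^2$ carries all of it; degrees above $d$ are carried by the shaded shell $D\setminus\mathcal K$. Below the dashed line $g_1+g_2=N$ the stabilizers in $\Gamma$ are trivial.}
\label{fig:sector}
\end{figure}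

\subsection{Decomposition into half-lines}
Let $\widetilde Z_a=\rho^{-1}(Z_a)$. For $x=[\alpha]\in\widetilde Z_a$ let $F_x$ be the $F$-span of $\{w\in A^r:\log_q\alpha(w)\le\nu_a\}$. By Lemma~\ref{lem:reduction}(b), $F_x$ is spanned by the first $a$ vectors of any reduced basis, and it contains every $w\in A^r$ with $\log_q\alpha(w)<\nu_{a+1}$. Also $F_{\gamma x}=\gamma F_x$ for $\gamma\in\mathrm{GL}_r(A)$.

The subspace $F_x$ is locally constant on $\widetilde Z_a$. For if $\delta(\alpha,\alpha')<\frac14$ and $w\in A^r$ has $\log_q\alpha(w)\le\nu_a(\alpha)$, then $\log_q\alpha'(w)<\nu_a(\alpha')+\frac12<\nu_{a+1}(\alpha')$ since $g_a\ge N\ge1$; so $F_x\subset F_{x'}$, and both have dimension $a$. Thus $\widetilde Z_a$ is the disjoint union of the open and closed subsets $\widetilde Z_a(F')=\{F_x=F'\}$, which $\Gamma$ permutes, and $Z_a$ is a disjoint union of open and closed pieces $\Gamma_{F'}\backslash\widetilde Z_a(F')$. It suffices to treat one piece.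

Since $A$ is a principal ideal domain, $F'\cap A^r$ is a direct summand of $A^r$. The objects $\Gamma$, $\nu_j$, $\Omega$, $\lambda$ do not depend on the basis of $A^r$, so we may assume $F'=F^a\oplus0$. Let $W_1=F_\infty^a\oplus0$ and $W_2=0\oplus F_\infty^{r-a}$. The stabilizer of $F'$ consists of the block upper triangular elements of $\Gamma$:
\[
\Gamma_{F'}=U\rtimes(\Gamma_1\times\Gamma_2),\qquad U=\{1+\beta:\beta\in\operatorname{Hom}_A(A^{r-a},\mathfrak nA^a)\},
\]
where $\Gamma_1\subset\mathrm{GL}_a(A)$ and $\Gamma_2\subset\mathrm{GL}_{r-a}(A)$ are the principal congruence subgroups of level $\mathfrak n$, and $\beta$ is extended by $0$ on $W_1$. Note $(1+\beta)(1+\beta')=1+\beta+\beta'$.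

Let $\mathcal S$ be the space of pairs $(\alpha_1,\alpha_2)$ of norms on $W_1,W_2$, modulo common scaling, whose values $\nu_1\le\dots\le\nu_a$ (for $A^a$) and $\nu_{a+1}\le\dots\le\nu_r$ (for $A^{r-a}$) satisfy $g_a\ge N$ and $g_b<N$ for $b<a$. Let $\mathcal S_0\subset\mathcal S$ be defined by $g_a=N$, and let $\alpha_1\oplus\alpha_2$ be the norm $w_1+w_2\mapsto\max(\alpha_1(w_1),\alpha_2(w_2))$.

\begin{lemma}\label{lem:rays}
The map $((\alpha_1,\alpha_2),s)\mapsto\rho([\alpha_1\oplus q^s\alpha_2])$ induces a homeomorphism
\[
B\times[0,\infty)\longrightarrow\Gamma_{F'}\backslash\widetilde Z_a(F'),\qquad B=(\Gamma_1\times\Gamma_2)\backslash\mathcal S_0 .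
\]
\end{lemma}

\begin{proof}
Define $\iota\colon\mathcal S\to\widetilde Z_a(F')$ by $\iota(\alpha_1,\alpha_2)=[\alpha_1\oplus\alpha_2]$; the union of reduced bases for $\alpha_1$ and $\alpha_2$ is a reduced basis for the sum, so $\iota$ is well defined. Define $\Theta\colon\widetilde Z_a(F')\to\mathcal S$ by sending $\alpha$ to its restriction to $W_1$ and its quotient norm on $W/W_1=W_2$. If $e_1,\dots,e_r$ is a reduced basis for $\alpha$, then $e_1,\dots,e_a$ is an $A$-basis of $F'\cap A^r=A^a$, orthogonal for the restriction. The projections $\bar e_j\in A^{r-a}$ ($j>a$) form an $A$-basis, orthogonal for the quotient norm with the same values $\nu_j$. So $\Theta$ is well defined. Restriction, quotient and orthogonal sum are $1$-Lipschitz, so both maps are continuous. Both are equivariant for $\Gamma_1\times\Gamma_2$, we have $\Theta\iota=\mathrm{id}$, and $\Theta$ is $U$-invariant because $U$ acts trivially on $W_1$ and on $W/W_1$.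

We claim that every $x=[\alpha]\in\widetilde Z_a(F')$ is $U$-equivalent to $\iota\Theta(x)$. For $j>a$ write $e_j=\bar e_j+\sum_{i\le a}b_{ij}e_i$ with $b_{ij}\in A$, and divide with remainder: $b_{ij}=b'_{ij}+n_{ij}$ with $\deg b'_{ij}<N$ and $n_{ij}\in\mathfrak n$. The part in $\mathfrak n$ can be removed by $U$, and the remainder is invisible to the norm because the gap is at least $N$:
\[
\alpha(b'_{ij}e_i)<q^{N+\nu_i}\le q^{\nu_{j}}=\alpha(e_j)\qquad(i\le a<j).
\]
Changing each vector of an orthogonal basis by a vector of strictly smaller norm gives an orthogonal basis with the same values. So $e_1,\dots,e_a$ and $e'_j=e_j-\sum_ib'_{ij}e_i=\bar e_j+\sum_in_{ij}e_i$ form such a basis. The element $u\in U$ with $u\bar e_j=\bar e_j-\sum_in_{ij}e_i$ maps $e'_j$ to $\bar e_j$ and fixes $e_1,\dots,e_a$. Hence $u\alpha$ is orthogonal for $e_1,\dots,e_a,\bar e_{a+1},\dots,\bar e_r$ with values $\nu_1,\dots,\nu_r$, which says $ux=\iota\Theta(x)$.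

Therefore $\Theta$ and $\iota$ induce mutually inverse homeomorphisms between $U\backslash\widetilde Z_a(F')$ and $\mathcal S$. The map $((\alpha_1,\alpha_2),s)\mapsto(\alpha_1,q^s\alpha_2)$ is a homeomorphism $\mathcal S_0\times[0,\infty)\to\mathcal S$, with $s=g_a-N$, and $\Gamma_1\times\Gamma_2$ acts through the first factor. Dividing by this action, whose quotient map is open, gives the lemma.
\end{proof}

The piece $B\times[0,\infty)$ is locally closed in $Y$, so it and its closed subset $B\times\{0\}$ are locally compact and Hausdorff. For the projection $\mathrm{pr}\colon B\times[0,\infty)\to B$, proper base change says that the stalk of $R^i\mathrm{pr}_!\mathcal F$ at $b$ is $H^i_c(\{b\}\times[0,\infty),\mathcal F)$. A locally constant sheaf on $[0,\infty)$ is constant and has $H^*_c=0$. So Proposition~\ref{prop:cusp} follows once we know that \emph{each $\mathcal F^k$ is locally constant on each half-line $\{b\}\times[0,\infty)$}.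

\subsection{The sheaf along a half-line}
Fix $(\alpha_1,\alpha_2)\in\mathcal S_0$ and put $\alpha^s=\alpha_1\oplus q^s\alpha_2$, $x_s=[\alpha^s]$ for $s\ge0$. Choose reduced bases $e_1,\dots,e_a$ for $\alpha_1$ and $e_{a+1},\dots,e_r$ for $\alpha_2$, with values $\nu_i$, so that $\nu_{a+1}-\nu_a=N$. Together they form a reduced basis for every $\alpha^s$, with values $\nu_i$ ($i\le a$) and $\nu_j+s$ ($j>a$). Take $w_0=e_1$. It is fixed by $U$, so \eqref{eq:equiv} becomes $u^*\kappa_w=\kappa_{u^{-1}w}$ for $u\in U$.

\begin{lemma}\label{lem:stab}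
$\Gamma_{x_s}=U_s\rtimes\Delta$, where $\Delta=\Gamma_{1,\alpha_1}\times\Gamma_{2,\alpha_2}$ does not depend on $s$ and
\[
U_s=\{1+\beta\in U:\ \alpha_1(\beta w)\le q^s\alpha_2(w)\ \text{for all } w\in W_2\}.
\]
\end{lemma}

\begin{proof}
An element $\gamma\in\Gamma_{x_s}$ fixes $\alpha^s$ by Lemma~\ref{lem:reduction}(c) and preserves $F_{x_s}=F'$. Write $\gamma=u(\gamma_1,\gamma_2)$ with $u\in U$. Passing to the restriction and the quotient norm shows that $\gamma_1$ fixes $\alpha_1$ and $\gamma_2$ fixes $\alpha_2$. So $(\gamma_1,\gamma_2)\in\Delta$, this element fixes $\alpha^s$, and so does $u$. If $u=1+\beta$ fixes $\alpha^s$, then $\max(\alpha_1(\beta w),q^s\alpha_2(w))=\alpha^s(uw)=q^s\alpha_2(w)$ for $w\in W_2$, so $u\in U_s$. Conversely, for $u\in U_s$ both $u$ and $u^{-1}=1-\beta$ do not increase $\alpha^s$, so $u$ fixes it.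
\end{proof}

Let $\mathcal R$ and $\mathcal G\subset\mathcal R$ be the pullbacks of $\bigoplus_kR^k\lambda_*\Lambda$ and $\bigoplus_k\rho^{-1}\mathcal F^k$ along $s\mapsto x_s$. Their stalks are $\mathcal R_s=H^*(\Omega(x_s),\Lambda)$ and $\mathcal G_s=\mathcal R_s^{U_s\rtimes\Delta}$. The group $\Delta$ fixes every $x_s$, so it acts on the sheaf of algebras $\mathcal R$. We must show that $\mathcal G$ is locally constant. The sheaf $\mathcal R$ is not: it jumps when $x_s$ crosses a wall, and the content of the next lemma is that passing to $U_s$-invariants cancels the jump exactly.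

Let $s_0\ge0$. Choose $\varepsilon>0$ such that
\begin{equation}\label{eq:generic}
\nu_j+s-\nu_i\notin\mathbb Z\qquad\text{for all } i\le a<j\text{ and }0<|s-s_0|<\varepsilon .
\end{equation}
Put $J=(s_0-\varepsilon,s_0+\varepsilon)\cap[0,\infty)$ and $J_\pm=\{s\in J:\pm(s-s_0)>0\}$; if $s_0=0$, then $J_-$ is empty. As $s$ moves in $J_+$ or in $J_-$, the point $x_s$ meets no new wall of the apartment of $(e_i)$, so it stays in one open simplex, and $\mathcal R|_{J_\pm}$ is constant by Proposition~\ref{prop:sheaf}. For $s\in J_\pm$ define the cospecialization map $\mathrm{cosp}_s\colon\mathcal R_{s_0}\to\mathcal R_s$ as follows: extend a germ to a section over an interval around $s_0$, restrict to the part in $J_\pm$, extend uniquely to a section of the constant sheaf $\mathcal R|_{J_\pm}$, and evaluate at $s$. This is a $\Delta$-equivariant algebra homomorphism, and $\mathrm{cosp}_s(\kappa_w)=\kappa_w$ because $\kappa_w$ is a global section.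

\begin{lemma}\label{lem:wall}
For $s\in J_\pm$ the group $U_s$ acts trivially on $\mathcal R_s$, and $\mathrm{cosp}_s\colon\mathcal R_{s_0}^{U_{s_0}}\to\mathcal R_s$ is an isomorphism.
\end{lemma}

\begin{proof}[Proof of Proposition~\ref{prop:cusp}, given Lemma~\ref{lem:wall}]
The group $\Delta$ normalizes $U_{s_0}$, so taking $\Delta$-invariants yields isomorphisms $\mathrm{cosp}_s\colon\mathcal G_{s_0}=(\mathcal R_{s_0}^{U_{s_0}})^\Delta\to\mathcal R_s^\Delta=\mathcal G_s$ for $s\in J_\pm$. Extend a basis of $\mathcal G_{s_0}$ to sections of $\mathcal G$ over an interval $J'\subset J$ around $s_0$. Their values at $s\in J'\setminus\{s_0\}$ are the images of the basis under $\mathrm{cosp}_s$, hence a basis of $\mathcal G_s$. So $\mathcal G|_{J'}$ is constant.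
\end{proof}

\subsection{Crossing a wall: proof of Lemma~\ref{lem:wall}}
We know generators of the rings $\mathcal R_s$ but have not determined the relations. So we prove surjectivity on generators, and then compare dimensions geometrically. Fix $s\in J_\pm$.

\emph{Generators.} By \eqref{eq:generic}, $\alpha_1(w_1)\ne q^s\alpha_2(w_2)$ for all nonzero $w_1\in W_1$, $w_2\in W_2$. By \eqref{eq:rule}, $\kappa_{w_1+w_2}$ equals $\kappa_{w_1}$ or $\kappa_{w_2}$ in $\mathcal R_s$, according to which summand has the larger norm. So $\mathcal R_s$ is generated by the $\kappa_w$ with $w\in(W_1\cup W_2)\setminus0$.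

\emph{Triviality of $U_s$.} An element $u=1+\beta\in U_s$ fixes $w\in W_1$. For $w\in W_2\setminus0$ we have $\alpha_1(\beta w)\le q^s\alpha_2(w)$ with equality excluded, so $\kappa_{uw}=\kappa_w$ in $\mathcal R_s$. Thus $U_s$ fixes all generators.

\emph{Surjectivity.} The image of $\mathcal R_{s_0}^{U_{s_0}}$ is a subalgebra, and it contains $\kappa_w$ for $w\in W_1\setminus0$, as these classes are $U$-invariant. For $w\in W_2\setminus0$ we average, as in rank two: $\theta_w=\sum_{u\in U_{s_0}}\kappa_{uw}$ lies in $\mathcal R_{s_0}^{U_{s_0}}$. Let $u=1+\beta\in U_{s_0}$. If $\beta w=0$, then $\kappa_{uw}=\kappa_w$. Otherwise consider $\phi(s')=\log_q\alpha_1(\beta w)-s'-\log_q\alpha_2(w)$. It is continuous and strictly decreasing, $\phi(s_0)\le0$, and $\phi$ has no zero on $J\setminus\{s_0\}$. If $\phi(s_0)<0$, then $\phi<0$ on the interval $J$. If $\phi(s_0)=0$, then $\phi<0$ on $J_+$ and $\phi>0$ on $J_-$. By \eqref{eq:rule}, $\kappa_{uw}$ equals $\kappa_w$ in $\mathcal R_s$ if $\phi(s)<0$ and $\kappa_{\beta w}$ if $\phi(s)>0$. Let $U'=\{1+\beta\in U_{s_0}:\alpha_1(\beta w)<q^{s_0}\alpha_2(w)\}$,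 a subgroup by the ultrametric inequality. Then
\[
\mathrm{cosp}_s(\theta_w)=\begin{cases}|U_{s_0}|\,\kappa_w&(s\in J_+),\\[2pt] |U'|\,\kappa_w+\sum_{1+\beta\in U_{s_0}\setminus U'}\kappa_{\beta w}&(s\in J_-),\end{cases}
\]
with $\beta w\in W_1\setminus0$ in the last sum. The groups $U'\subset U_{s_0}\subset\Gamma_{x_{s_0}}$ are finite $p$-groups, so their orders are invertible in $\Lambda$, and $\kappa_w$ lies in the image. Hence $\mathrm{cosp}_s$ is onto. It remains to show $\dim\mathcal R_{s_0}^{U_{s_0}}=\dim\mathcal R_s$.

\emph{The action on the special fiber.} Let $e_i^\flat=T^{m_i}e_i$ be a frame for $\alpha^{s_0}$, with values $c(i)=\nu_i+m_i$ for $i\le a$ and $c(j)=\nu_j+s_0+m_j$ for $j>a$. Write $V_c=V_{c,1}\oplus V_{c,2}$, spanned by the $e_i^\flat$ in $W_1$ and in $W_2$, and take $i_0=1$ in Section~\ref{ss:model}. Let $1+\beta\in U_{s_0}$, and for $j>a$ write $\beta e_j^\flat=\sum_{i\le a}x_{ij}e_i^\flat$, so that $|x_{ij}|q^{c(i)}\le q^{c(j)}$. The automorphism $\omega\mapsto\omega\circ(1+\beta)$ of $\Omega(x_{s_0})$ is given by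
\[
u_i\mapsto u_i\quad(i\le a),\qquad u_j\mapsto u_j+\sum_{i\le a}x_{ij}\,t^{\,c(j)-c(i)}u_i\quad(j>a).
\]
It preserves $u_1=1$ and has coefficients in $K^\circ$. It sends the form $t^c\omega(w)$, $w\in V_c\setminus0$, to $t^c\omega((1+\beta)w)$, which is a unit on $\mathfrak X$ by \eqref{eq:unit}. So it extends to $\mathfrak X$. If $c(i)\ne c(j)$, then $c(i)-c(j)\notin\mathbb Z$, so the absolute value $|x_{ij}|q^{c(i)-c(j)}\le1$ of the coefficient is not $1$, and the coefficient reduces to $0$. If $c(i)=c(j)$, it reduces to the residue of $x_{ij}\in\mathcal O_\infty$ in $\mathbb F_q$. So $U_{s_0}$ acts on $\overline\Omega(x_{s_0})$ through a homomorphism $1+\beta\mapsto\bar\beta$ to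
\[
\overline U=\prod_c\operatorname{Hom}_{\mathbb F_q}(V_{c,2},V_{c,1}),
\]
where $\bar\beta$ acts by $v_c\mapsto v_c\circ(1+\bar\beta_c)$.

\emph{The homomorphism $U_{s_0}\to\overline U$ is onto.} This is the second and decisive use of $g_a\ge N$. Let $i\le a<j$ with $c(i)=c(j)$. Then $m:=\nu_j+s_0-\nu_i=m_i-m_j$ is an integer, and $m\ge\nu_{a+1}-\nu_a=N$. Let $P$ be the monic generator of $\mathfrak n$ and $\zeta\in\mathbb F_q$. Define $\beta$ by $e_j\mapsto\zeta PT^{m-N}e_i$ and $e_{j'}\mapsto0$ for $j'\ne j$. It takes values in $\mathfrak nA^a$, and $\alpha_1(\beta e_j)\le q^{m+\nu_i}=q^{s_0}\alpha_2(e_j)$, so $1+\beta\in U_{s_0}$ by orthogonality. We have $\beta e_j^\flat=\zeta PT^{-N}e_i^\flat$, whose coefficient has residue $\zeta$. The elements $\bar\beta$ so obtained generate $\overline U$. By Lemma~\ref{lem:sp},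
\[
\mathcal R_{s_0}^{U_{s_0}}\cong H^*(\overline\Omega(x_{s_0}),\Lambda)^{\overline U}.
\]

\emph{The quotient by $\overline U$.} We generalize the map $u\mapsto u^q-u$. For a finite $\mathbb F_q$-subspace $V$ of a field, the polynomial $E(\xi)=\prod_{y\in V}(\xi-y)$ is $\mathbb F_q$-linear: $E(\xi+\xi')-E(\xi)-E(\xi')$ has degree $<|V|$ in $\xi$ and vanishes for $\xi\in V$, and $E(\zeta\xi)=\zeta^{|V|}E(\xi)=\zeta E(\xi)$ for $\zeta\in\mathbb F_q^*$. Being additive, $E$ has constant derivative $\prod_{y\ne0}(-y)$. Let $E_c$ be this polynomial for $V=v_c(V_{c,1})$; its coefficients are regular functions on $\widetilde\Omega_{V_{c,1}}$ and its derivative is a unit. Put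
\[
\overline\Omega{}'=\Bigl\{(v_{c,1},v_{c,2})_c\in\prod_c\widetilde\Omega_{V_{c,1}}\times\widetilde\Omega_{V_{c,2}}:\ v_{c(1),1}(e_1^\flat)=1\Bigr\}
\]
and
\[
\Phi\colon\overline\Omega(x_{s_0})\to\overline\Omega{}',\qquad (v_c)\mapsto\bigl(v_c|_{V_{c,1}},\ E_c\circ v_c|_{V_{c,2}}\bigr).
\]
A linear map $v_c$ is injective if and only if $v_c|_{V_{c,1}}$ is injective and no nonzero element of $V_{c,2}$ maps into $v_c(V_{c,1})=\ker E_c$, that is, $E_c\circ v_c|_{V_{c,2}}$ is injective. Let $S\subset\prod_c\widetilde\Omega_{V_{c,1}}$ be the slice $v(e_1^\flat)=1$, and let $\Phi_0$ be the $S$-endomorphism of $S\times\mathbb A^{r-a}$ that applies $E_{c(j)}$ to the $j$-th coordinate. It is finite and surjective since the $E_c$ are monic, and \'etale since their derivatives are units. What we have just seen says that $\Phi$ is the restriction of $\Phi_0$ over the open subset $\overline\Omega{}'$. The map $\Phi$ is $\overline U$-invariant, and in a geometric fiber the coordinate $v_c(e_j^\flat)$ is determined up to $\ker E_c\cong V_{c,1}$, so $\overline U$ acts simply transitively on the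 fiber. Thus $\Phi$ is a $\overline U$-torsor, and since $|\overline U|$ is a power of $p$,
\[
H^*(\overline\Omega(x_{s_0}),\Lambda)^{\overline U}=H^*(\overline\Omega{}',\Lambda).
\]

\emph{Conclusion.} At $x_s$ the values within each of the two blocks $i\le a$, $j>a$ fall into classes modulo $\mathbb Z$ exactly as at $x_{s_0}$, while values from different blocks are incongruent by \eqref{eq:generic}. So the graded pieces at $x_s$ are the nonzero spaces among the $V_{c,1}$ and $V_{c,2}$, and $\overline\Omega(x_s)\cong\overline\Omega{}'$. Hence $\dim\mathcal R_s=\dim H^*(\overline\Omega{}',\Lambda)=\dim\mathcal R_{s_0}^{U_{s_0}}$, and the surjection $\mathrm{cosp}_s$ is an isomorphism. This proves Lemma~\ref{lem:wall}, and with it Proposition~\ref{prop:cusp}.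

\section{The degrees above the middle}\label{sec:upper}

The set $D$ still contains about $|\overline G|$ cells. To gain the factor $|\mathfrak n|^{-d}$ we remove a compact core, using Proposition~\ref{prop:vanish}.

\begin{proposition}\label{prop:upper}
For $i>d$ we have $\dim H^i_c(\mathcal M,\Lambda)\le C\,|\mathfrak n|^{-d}\,|\overline G|$ with $C=d\,C_0C_1$.
\end{proposition}

\begin{proof}
Let $\mathcal K=\{g_a\le N-1\ \text{for all }a\}\subset D$. It is closed in $Y$ and is contained in the union of the images of finitely many closed simplices, so it is compact. In the exact sequence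
\[
H^i_c(D\setminus\mathcal K,\mathcal F)\to H^i_c(D,\mathcal F)\to H^i(\mathcal K,\mathcal F)
\]
the last map is the composite $H^i_c(D,\mathcal F)\to H^i_c(Y,\mathcal F)\to H^i(Y,\mathcal F)\to H^i(\mathcal K,\mathcal F)$. For $i>d$ the middle arrow vanishes by Propositions~\ref{prop:vanish} and~\ref{prop:F}(a). With Proposition~\ref{prop:cusp} and Lemma~\ref{lem:cells},
\[
\dim H^i_c(\mathcal M,\Lambda)=\dim H^i_c(D,\mathcal F)\le\dim H^i_c(D\setminus\mathcal K,\mathcal F)\le C_0\cdot\#\{\text{cells of }D\setminus\mathcal K\}.
\]
Let $\tau$ be a cell of $\mathcal C$ under $D\setminus\mathcal K$. On $\tau$ all $g_b<N$, and $N-1<g_a<N$ for some $a$. In $f(\tau)$ each of the $a(r-a)\ge d$ pairs $i\le a<j$ has $\nu_j-\nu_i\ge g_a>N-1$ and contributes $N$. Each pair $(b,b+1)$ with $b\ne a$ is not among these and contributes $\lfloor g_b\rfloor+1$. Hence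
\[
f(\tau)\ge dN+\sum_{b\ne a}\bigl(\lfloor g_b\rfloor+1\bigr).
\]
Since $\lfloor g_a\rfloor=N-1$ is determined, summing over $a$ and over the vectors $(\lfloor g_b\rfloor)_{b\neq a}$ and using \eqref{eq:C1} gives
\[
\sum_\tau q^{-f(\tau)}\le d\,C_1\,q^{-dN}\Bigl(\sum_{n\ge0}q^{-n-1}\Bigr)^{d-1}=d\,C_1\,|\mathfrak n|^{-d}(q-1)^{-(d-1)}\le d\,C_1\,|\mathfrak n|^{-d}.
\]
By Lemma~\ref{lem:count}, $D\setminus\mathcal K$ has at most $d\,C_1|\mathfrak n|^{-d}|\overline G|$ cells.
\end{proof}

\section{The Euler characteristic and the middle degree}\label{sec:euler}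

The vertices $v$ of $\mathcal C$ are the vectors $\nu\in\mathbb Z^r$ with $\nu_1\le\dots\le\nu_r$, modulo $\mathbb Z(1,\dots,1)$. Put $m(v)=\nu_r-\nu_1$ and $\chi_c(\mathcal M)=\sum_i(-1)^i\dim H^i_c(\mathcal M,\Lambda)$.

\begin{proposition}\label{prop:euler}
\[
(-1)^d\chi_c(\mathcal M)=|\overline G|\Biggl(\prod_{j=1}^d(q^j-1)\sum_{m(v)<N}\frac1{|\mathrm{GL}_r(A)_v|}+O\bigl(N^d|\mathfrak n|^{-d}\bigr)\Biggr).
\]
\end{proposition}

\begin{proof}
By Propositions~\ref{prop:F} and~\ref{prop:cusp}, $\chi_c(\mathcal M)=\chi_c(D,\mathcal F)$, which Lemma~\ref{lem:cells} expresses as a sum over the cells of $D$. Let $D_0=\{\nu_r-\nu_1<N\}$, a union of cells contained in $D$.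

On $D_0$ the stabilizers in $\Gamma$ are trivial by Lemma~\ref{lem:Y}(c), so the stalks of $\mathcal F^*$ are the full cohomology of the fibers. By Proposition~\ref{prop:fiber}(c) only vertices contribute, each $(-1)^d\prod_{j=1}^d(q^j-1)$. For a vertex $v$ of $\mathcal C$ with $m(v)<N$ the map $\mathrm{GL}_r(A)_v\to\overline G$ is injective, so $|\overline G|/|\mathrm{GL}_r(A)_v|$ vertices of $Y$ lie over $v$. This is the main term.

On $D\setminus D_0$ we only count cells. Let $\tau$ be a cell of $\mathcal C$ with $\nu_r-\nu_1\ge N$. The pair $(1,r)$ contributes $N$ to $f(\tau)$. For $1<i<r$ put $\theta=\nu_i-\nu_1$ and $\theta'=\nu_r-\nu_i$. The pairs $(1,i)$ and $(i,r)$ together contribute at least $N$: either one of them contributes $N$, or they contribute $\lfloor\theta\rfloor+\lfloor\theta'\rfloor+2>\theta+\theta'\ge N$. Hence $f(\tau)\ge N+(r-2)N=dN$. On $D$ each $\lfloor g_b\rfloor$ takes at most $N$ values, so at most $C_1N^d$ cells of $\mathcal C$ occur. By Lemma~\ref{lem:count}, $D\setminus D_0$ has at most $C_1N^d|\mathfrak n|^{-d}|\overline G|$ cells, and each contributes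 at most $C_0$ in absolute value.
\end{proof}

Let $M'$ be a connected component of $M_{\mathfrak n}$, and let $b^i$ denote either $\dim H^i_c(M',\overline{\mathbb Q}_\ell)$ or $\dim H^i_c(M',\Lambda)$. By \eqref{eq:coeff}, Corollary~\ref{cor:comp} and Propositions~\ref{prop:vanish} and~\ref{prop:upper}, we have in both cases $b^i=0$ for $i<d$ and $i>2d$,
\begin{equation}\label{eq:bi}
b^i\le C|\mathfrak n|^{-d}|\overline G|\quad(i>d),
\end{equation}
and $(-1)^d\chi_c(\mathcal M)=b^d+\sum_{d<i\le2d}(-1)^{i-d}b^i$. Therefore
\begin{equation}\label{eq:bd}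
\bigl|\,b^d-(-1)^d\chi_c(\mathcal M)\bigr|\le d\,C\,|\mathfrak n|^{-d}|\overline G| .
\end{equation}
Summing over the $c(\mathfrak n)$ components turns $|\overline G|$ into $|\mathrm{GL}_r(A/\mathfrak n)|$, by \eqref{eq:Gbar}. So it suffices to prove Theorems~\ref{thm:main} and~\ref{thm:asymp} for $b^i$ and $|\overline G|$; this yields at once the statements for $M_{\mathfrak n}$, for the coefficients $\mathbb F_\ell$, and for single components.

\begin{proof}[Proof of Theorem~\ref{thm:main}]
The upper bound is \eqref{eq:bi} together with the vanishing for $i<d$. For the lower bound, all terms of the sum in Proposition~\ref{prop:euler} are positive, and the vertex $\nu=0$, with stabilizer $\mathrm{GL}_r(\mathbb F_q)$, always occurs. Put $2c=\prod_{j=1}^d(q^j-1)/|\mathrm{GL}_r(\mathbb F_q)|$. By Proposition~\ref{prop:euler} and \eqref{eq:bd}, $b^d\ge|\overline G|\bigl(2c-O(N^dq^{-dN})\bigr)$, which is at least $c\,|\overline G|$ for $N\ge N_0$.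
\end{proof}

\section{The exact constant}\label{sec:siegel}

To prove Theorem~\ref{thm:asymp} we evaluate the full sum $\sum_v|\mathrm{GL}_r(A)_v|^{-1}$ by interpreting it as a mass of vector bundles on $\mathbb P^1$ over $\mathbb F_q$.

A rank-$r$ vector bundle $\mathcal V$ on $\mathbb P^1$ is trivial on $\operatorname{Spec}A$, since $A$ is a principal ideal domain. Once its restriction is identified with $A^r$, the bundle is determined by its completed stalk at $\infty$, an arbitrary $\mathcal O_\infty$-lattice in $W$, or equivalently by the norm $\alpha$ with values in $q^{\mathbb Z}\cup\{0\}$ whose unit ball is that lattice. Isomorphism classes of bundles therefore correspond to $\mathrm{GL}_r(A)$-orbits of such norms, that is, to vectors $\nu_1\le\dots\le\nu_r$ in $\mathbb Z^r$; the bundle is $\bigoplus_i\mathcal O(-\nu_i)$. Its automorphism group is the stabilizer of $\alpha$ in $\mathrm{GL}_r(A)$, which by Lemma~\ref{lem:reduction}(c) is the stabilizer $\mathrm{GL}_r(A)_v$ of the vertex $v=[\alpha]$. Twisting by $\mathcal O(1)$ subtracts $(1,\dots,1)$ from $\nu$ and adds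 $r$ to the degree. So the vertices of $\mathcal C$ correspond bijectively to the bundles of rank $r$ and degree in $\{0,\dots,r-1\}$.

The Siegel formula \cite{HN} for $\mathbb P^1$ says that for each fixed degree, summing over isomorphism classes of bundles of rank $r$ and that degree,
\[
\sum_{\mathcal V}\frac1{|\operatorname{Aut}\mathcal V|}=\frac{q^{-(r^2-1)}}{q-1}\prod_{i=2}^r\zeta_{\mathbb P^1}(i),\qquad\zeta_{\mathbb P^1}(i)=\frac1{(1-q^{-i})(1-q^{1-i})}=\frac{q^{2i-1}}{(q^i-1)(q^{i-1}-1)} .
\]
Since $\sum_{i=2}^r(2i-1)=r^2-1$, the powers of $q$ cancel. Adding the $r$ degrees gives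
\[
\sum_v\frac1{|\mathrm{GL}_r(A)_v|}=\frac r{(q-1)\prod_{i=2}^r(q^i-1)(q^{i-1}-1)},
\]
and therefore
\begin{equation}\label{eq:mass}
\prod_{j=1}^d(q^j-1)\sum_v\frac1{|\mathrm{GL}_r(A)_v|}=\frac r{\prod_{i=1}^r(q^i-1)} .
\end{equation}
For $r=2$ the right side times $|\overline G|$ is $2\,|\mathrm{SL}_2(A/\mathfrak n)|/(q^2-1)$, the main term found by hand in Section~\ref{sec:rank2}.

\begin{proof}[Proof of Theorem~\ref{thm:asymp}]
We bound the vertices with $m(v)\ge N$, which are missing in Proposition~\ref{prop:euler}. Counting upper unipotent matrices in Lemma~\ref{lem:reduction}(c) gives $|\mathrm{GL}_r(A)_v|\ge q^{\sum_{i<j}(\nu_j-\nu_i+1)}$. The pair $(1,r)$ contributes at least $m(v)$ to the exponent, and so do the pairs $(1,i),(i,r)$ together for each $1<i<r$; hence $|\mathrm{GL}_r(A)_v|\ge q^{d\,m(v)}$. Normalizing $\nu_1=0$, we see that at most $(m+1)^{d-1}$ vertices have $m(v)=m$. Writing $m=N+n$ and using $N+n+1\le N(n+2)$,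
\[
\sum_{m(v)\ge N}\frac1{|\mathrm{GL}_r(A)_v|}\le N^{d-1}q^{-dN}\sum_{n\ge0}(n+2)^{d-1}q^{-dn}=O\bigl(N^{d-1}|\mathfrak n|^{-d}\bigr).
\]
Combining this with \eqref{eq:mass}, Proposition~\ref{prop:euler} and \eqref{eq:bd} gives
\[
b^d=\frac{r\,|\overline G|}{\prod_{i=1}^r(q^i-1)}\Bigl(1+O\bigl(N^d|\mathfrak n|^{-d}\bigr)\Bigr).
\]
As explained after \eqref{eq:bd}, this and the proof of Theorem~\ref{thm:main} give all assertions.
\end{proof}

\begin{thebibliography}{9}

\bibitem{B1} Berkovich, \emph{\'Etale cohomology for non-Archimedean analytic spaces}, Publ. IHES 78 (1993).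

\bibitem{B2} Berkovich, \emph{Vanishing cycles for formal schemes}, Invent. Math. 115 (1994).

\bibitem{Dr} Drinfeld, \emph{Elliptic modules}, Mat. Sb. 94 (1974).

\bibitem{GI} Goldman and Iwahori, Acta Math. 109 (1963).

\bibitem{HN} Harder and Narasimhan, Math. Ann. 212 (1975).

\bibitem{RP} \emph{The Number of Rational Points on Drinfeld Modular Varieties over Finite Fields}, \texttt{http://www.math.psu.edu/papikian/Research/IMRN.pdf}.

\end{thebibliography}
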